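\title{Functions in the disk with one zero and two simple $1$-points: a sharp bound of Goldberg type}

\begin{abstract}
Let $f$ be holomorphic in the unit disk with exactly one zero and exactly two $1$-points, all simple, and let $\rho(f)$ be the largest modulus of these three points. We prove that $\rho(f)>\mu$, where $\mu\approx 0.0252896$ is the minimum of $\rho$ over functions with exactly one zero and one $1$-point whose multiplicities are different. The constant is sharp and is not attained. The proof minimizes $\rho$ over the larger class in which the $1$-points may coincide. If a minimizer had distinct $1$-points, a variation of branch points would show that it has at most one critical point, located very near the orthocenter of the triangle formed by the zero and the $1$-points. Estimates based on the sharp form of Landau's theorem exclude both the absence and the presence of this critical point.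
\end{abstract}

\section{The question and the answer}

Let $U=\{z:|z|<1\}$. For a function $f$ holomorphic in $U$ whose sets of zeros and of $1$-points in $U$ are finite and nonempty, put
\[
\rho(f)=\max\{|z|: z\in U,\ f(z)\in\{0,1\}\}.
\]
Then $f$ omits $0$ and $1$ in the ring $\mathcal A(f)=\{\rho(f)<|z|<1\}$. Let $\gamma(f)$ be the image of the circle $|z|=(1+\rho(f))/2$. By the argument principle, the indices of $\gamma(f)$ with respect to $0$ and $1$ are the numbers of zeros and of $1$-points of $f$ in $U$, counted with multiplicity. Let $F_2$ be the class of functions $f$ holomorphic in $U$ that omit $0$ and $1$ in such a ring and for which these two indices are nonzero and distinct.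

How small can $\rho(f)$ be? If equal indices were allowed, there would be no bound: $f(z)=(z+\varepsilon)/(2\varepsilon)$ has one zero at $-\varepsilon$, one $1$-point at $\varepsilon$, and $\rho(f)=\varepsilon$. If the indices are distinct and nonzero, the picture changes. A closed curve in $\mathbb C\setminus\{0,1\}$ that is freely homotopic to a multiple of a loop around one of the punctures $0,1,\infty$ has indices $(k,0)$, $(0,k)$ or $(k,k)$. So $\gamma(f)$ is not of this kind, and the hyperbolic length of all curves in its free homotopy class is bounded below by a positive number. On the other hand, the core circle of $\mathcal A(f)$ has hyperbolic length $2\pi^2/\log(1/\rho(f))$, and $f$ does not increase hyperbolic length. Thus for a given homotopy class the ring cannot be too thick. The problem is to find the optimal constants.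

Let $F_5(m,n)\subset F_2$ be the subclass of functions having exactly one zero and exactly one $1$-point in $U$, of multiplicities $m$ and $n$, and let $F_5=\bigcup F_5(m,n)$ over all $m,n$ with $0<\min\{m,n\}<\max\{m,n\}<\infty$. Put
\[
\mu=\inf\{\rho(f):f\in F_5\}.
\]
We use the following theorem of Bergweiler and Eremenko, quoted from \cite{talk}.

\begin{theorem}[Bergweiler--Eremenko]\label{BE}
The infimum $\mu$ is attained. It is attained by a function in $F_5(2,1)$ having a double zero at $-\mu$ and a simple $1$-point at $\mu$, and $\mu\approx0.0252896$.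
\end{theorem}

Since $\rho(1-f)=\rho(f)$, the value $\mu$ is also attained in $F_5(1,2)$. The simplest case which Theorem \ref{BE} does not cover is that of one simple zero and two simple $1$-points; whether $\rho(f)\ge\mu$ holds there is the question posed in \cite{talk}. Let $\mathcal G^*$ be the class of functions holomorphic in $U$ with exactly one zero and exactly two $1$-points in $U$, counted with multiplicity, and let $\mathcal G\subset\mathcal G^*$ be the subclass in which the two $1$-points are distinct. Then $\mathcal G\subset F_2$ is the class in question, and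
\[
\mathcal G^*\setminus\mathcal G=F_5(1,2).
\]

\begin{theorem}\label{main}
\begin{enumerate}
\item[(1)] If $f\in\mathcal G$, then $\rho(f)>\mu$.
\item[(2)] $\inf_{\mathcal G}\rho=\mu$, and the infimum is not attained in $\mathcal G$.
\item[(3)] If $f\in F_2$ and the indices of $\gamma(f)$ with respect to $0$ and $1$ are $1$ and $2$ in some order, then $\rho(f)\ge\mu$. Equality holds only if $f\in F_5(1,2)\cup F_5(2,1)$.
\item[(4)] If $f\in\mathcal G^*$, then no closed hyperbolic disk in $U$ of hyperbolic radius smaller than that of $\{|z|\le\mu\}$ contains the zero and all $1$-points of $f$. If $f\in\mathcal G$, the same holds with ``smaller than or equal to''.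
\end{enumerate}
\end{theorem}

What should one expect? Splitting the double $1$-point of an extremal function in $F_5(1,2)$ by a small perturbation shows easily that $\inf_{\mathcal G}\rho\le\mu$ (Section \ref{end}). But splitting also frees a parameter, and three separate points can balance each other on a circle $|z|=\rho$ in many ways. The content of the theorem is that this freedom never helps.

\section{The plan, and a model computation}\label{model}

The proof goes by minimizing $\rho$ over $\mathcal G^*$.

\emph{Compactness.} A minimizer exists (Section \ref{exist}); here one uses that the counts $1$ and $2$ differ. If the minimizer has a double $1$-point, it lies in $F_5$ and the minimum is $\mu$. So all we need is that \emph{no minimizer lies in $\mathcal G$}.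

\emph{Variation.} If a minimizer $f$ lies in $\mathcal G$, its zero $a$ and its $1$-points $b_1,b_2$ are simple. Hence $f(c)\ne0,1$ at every critical point $c$, and one may move the branch point of the surface of $f$ over $f(c)$; the points $a,b_1,b_2$ then move only because the conformal structure changes. Minimality forces the critical points to be zeros of an explicit rational function (Section \ref{variation}). This function has at most one zero in $U$ (Section \ref{zeros}). The outcome: either $f'$ has no zeros in $U$, or $f'$ has exactly one zero $c$, it is simple, the triangle $ab_1b_2$ is acute and inscribed in $|z|=\rho(f)$, and $c$ is extremely close to its orthocenter $h$.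

\emph{Estimates.} Since $f$ omits $0$ and $1$ in a thick ring, the sharp Landau theorem controls $f'/f$ on circles $|z|=r$ and hence in the small disk $|z|\le\rho(f)$. Both alternatives turn out to contradict $f(b_1)=f(b_2)$ (Sections \ref{nocrit} and \ref{onecrit}).

The second alternative is the heart of the matter, and its mechanism is visible on a model. Put
\[
\varphi(z)=(z-a)\frac{f'(z)}{f(z)}.
\]
This function is holomorphic in $U$, $\varphi(a)=1$, and in the second alternative $c$ is its only zero. In the crudest approximation in a small disk, $\varphi(z)=(z-c)/(a-c)$ with $c=h$. With $w=(z-a)/(a-c)$ this means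
\[
\frac{f'(z)}{f(z)}\,dz=\Bigl(1+\frac1w\Bigr)dw ,\qquad f=Kwe^w,
\]
with zero $w=0$ and critical point $w=-1$. Let $w_1,w_2$ be the images of $b_1,b_2$. Then $-1$ is the orthocenter of the acute triangle $0\,w_1w_2$, and $w_1e^{w_1}=w_2e^{w_2}$. Consider the isosceles case $w_{1,2}=-x\pm iy$ with $x,y>0$.
\begin{itemize}
\item The altitude through $w_1$ is perpendicular to the side $0\,w_2$, so $0=\operatorname{Re}[(w_1+1)\overline{w_2}]=x(x-1)-y^2$. Hence $x>1$.
\item Along the segment from $w_2$ to $w_1$ the argument of $w$ decreases by $2\arctan(y/x)$, so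
\[
\int_{[w_2,w_1]}\Bigl(1+\frac1w\Bigr)dw=2i\Bigl(y-\arctan\frac yx\Bigr)=2\pi ik
\]
with an integer $k$. If $k=0$, then $y=\arctan(y/x)<\pi/2$ and $x=y/\tan y<1$.
\end{itemize}
So $k=0$ is impossible: such pairs with equal values of $we^w$ lie on the near side of the critical point as seen from the zero, while the orthocenter condition puts them on the far side. In a general triangle there is no formula for the pairs, but the sign of the real part of the integrand $(w+1)/w$ still decides (formula \eqref{ratio} below).

The restriction to $k=0$ is not idle. On the curve $x(x-1)=y^2$, $x>1$, the function $y-\arctan(y/x)-\pi$ is negative at $y=\pi$ and tends to $+\infty$ with $y$. So the case $k=1$ has a solution, and its triangle is acute, because $x^2=y^2+x>y^2$ makes the angle at $0$ acute. Such solutions must be excluded by size; this is the first step in Section \ref{onecrit}.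

\section{Tools}

Hyperbolic densities are normalized to curvature $-1$; that of $U$ is $2/(1-|z|^2)$. If $g:\Omega\to\Omega'$ is holomorphic, then $\lambda_{\Omega'}(g)|g'|\le\lambda_\Omega$ (Schwarz--Pick).

\medskip\noindent\textbf{Landau's theorem, sharp form} (Hempel \cite{Hempel}; also Lai). If $g$ is holomorphic in $U$ and omits $0$ and $1$, then
\[
|g'(0)|\le2|g(0)|\bigl(\bigl|\log|g(0)|\bigr|+C_0\bigr),\qquad C_0=\frac{\Gamma(1/4)^4}{4\pi^2}<4.3769 .
\]
Applied to universal coverings, this says that
\begin{equation}\label{landau}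
\lambda_{0,1}(w)\ge\frac1{|w|\,(|\log|w||+C_0)},\qquad w\in\mathbb C\setminus\{0,1\},
\end{equation}
where $\lambda_{0,1}$ is the density of $\mathbb C\setminus\{0,1\}$.

\medskip\noindent\textbf{First variation of quasiconformal maps} (Ahlfors \cite[Ch.~V]{Ahlfors}). Let $k_t=t\nu+o(t)$ in $L^\infty(\mathbb C)$ as $t\to0+$, and let $\Phi_t$ be the quasiconformal map of $\widehat{\mathbb C}$ with complex dilatation $k_t$ that fixes $0,1,\infty$; it exists and is unique by the measurable Riemann mapping theorem. Then $\Phi_t(z)=z+t\dot\Phi(z)+o(t)$ locally uniformly in $\mathbb C$, where $\dot\Phi$ is continuous and $\partial_{\bar z}\dot\Phi=\nu$ in the sense of distributions.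

\begin{lemma}\label{harnack}
Let $G$ be holomorphic with $\operatorname{Re}G\ge0$ in $|z|<r$, and for $|z|,|w|<r$ put $\tau=\tau(z,w)=\dfrac{r|z-w|}{|r^2-\bar wz|}$. Then
\begin{gather*}
\frac{1-\tau}{1+\tau}\operatorname{Re}G(w)\le\operatorname{Re}G(z)\le\frac{1+\tau}{1-\tau}\operatorname{Re}G(w),\\
|\operatorname{Im}(G(z)-G(w))|\le\frac{2\tau}{1-\tau^2}\operatorname{Re}G(w).
\end{gather*}
\end{lemma}

\begin{proof}
If $\operatorname{Re}G$ vanishes somewhere, $G$ is constant by the open mapping theorem, and the claim is trivial. Otherwise $u=(G-G(w))/(G+\overline{G(w)})$ maps $|z|<r$ into $U$ and $u(w)=0$, so $|u(z)|\le\tau$ by Schwarz's lemma. Solving for $G$ gives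
\[
G=i\operatorname{Im}G(w)+\operatorname{Re}G(w)\,\frac{1+u}{1-u}.
\]
For $|u|\le\tau$ the point $\frac{1+u}{1-u}$ lies in the disk with diameter $\bigl[\frac{1-\tau}{1+\tau},\frac{1+\tau}{1-\tau}\bigr]$. Its center is real and its radius is $\frac{2\tau}{1-\tau^2}$.
\end{proof}

\section{A minimizer exists}\label{exist}

Put $m_0=\inf_{\mathcal G^*}\rho$. Since $\mu$ is attained in $F_5(1,2)\subset\mathcal G^*$, we have $m_0\le\mu$.

\begin{lemma}\label{minimizer}
There is $f\in\mathcal G^*$ with $\rho(f)=m_0$, and $m_0>0$.
\end{lemma}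

\begin{proof}
Let $f_k\in\mathcal G^*$ with $\rho(f_k)\to m_0$. On every compact subset of $m_0<|z|<1$ the functions $f_k$ omit $0$ and $1$ for large $k$. By Montel's theorem a subsequence, again denoted $f_k$, converges there locally uniformly in the spherical metric, either to $\infty$ or to a holomorphic function. Let $C=\{|z|=r_0\}$ with $m_0<r_0<1$. For large $k$ the zero and the $1$-points of $f_k$ lie inside $C$.

If the limit is $\infty$, then $|f_k|>1$ on $C$ for large $k$. By Rouch\'e's theorem $f_k$ and $f_k-1$ have equally many zeros inside $C$, which is false since $1\ne2$.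

So the limit is holomorphic in the ring. By the maximum principle, applied inside the circles $C$, the sequence converges locally uniformly in $U$ to a holomorphic function $f$. If $f\equiv0$, then $|f_k|<1$ inside $C$ for large $k$, and there are no $1$-points there. If $f$ is a nonzero constant, then $f_k$ has no zeros inside $C$ for large $k$. Both are impossible, so $f$ is not constant. By Hurwitz's theorem $f$ omits $0$ and $1$ in $m_0<|z|<1$, and it has one zero and two $1$-points inside $C$, counted with multiplicity. Hence $f\in\mathcal G^*$, $\rho(f)\le m_0$, and therefore $\rho(f)=m_0$. Finally, $m_0=0$ would mean that $f$ takes the values $0$ and $1$ at the same point.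
\end{proof}

Sections \ref{variation}--\ref{onecrit} prove the following.

\begin{proposition}\label{claim}
No function $f\in\mathcal G$ satisfies $\rho(f)=m_0$.
\end{proposition}

Part (1) of Theorem \ref{main} follows. By the proposition the minimizer of Lemma \ref{minimizer} lies in $F_5(1,2)$, so $m_0\ge\mu$ by the definition of $\mu$. Hence $m_0=\mu$, and $\rho(f)>m_0=\mu$ for every $f\in\mathcal G$.

To prove the proposition we argue by contradiction and fix notation until the end of Section \ref{onecrit}. Suppose that
\[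
f\in\mathcal G,\qquad \rho:=\rho(f)=m_0\le\mu<\rho_0:=0.0253 .
\]
Let $a$ be the zero and $b_1\ne b_2$ the $1$-points of $f$, all simple; put $(p_1,p_2,p_3)=(a,b_1,b_2)$.

\section{Moving critical values}\label{variation}

Deformations of $f$ inside $\mathcal G^*$ are needed. The obvious ones are $f\circ A^{-1}$ with automorphisms $A$ of $U$. They show only that the points $p_j$ with $|p_j|=\rho$ do not lie in an open half-plane bounded by a line through $0$, since otherwise one could push all of them inward. To get more we change $f$ itself. Near a simple critical point $c$ replace $f$ by $f+t\varepsilon$ with a constant $\varepsilon$, leave $f$ unchanged away from $c$, and interpolate in between. The result is not holomorphic, but a quasiconformal change of variable close to the identity makes it so. This moves the branch point over $f(c)$ by $t\varepsilon$ and moves each $p_j$ to a nearby point. The effect on $|p|^2$ is governed by the kernel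
\[
s_p(\zeta)=\frac{\bar p}{p-\zeta}-\frac{|p|^2\bar p^2}{1-\bar p\zeta}.
\]
At a multiple zero of $f'$ the constant is replaced by a polynomial.

\begin{proposition}\label{optimality}
Let $c_1,\dots,c_N$ $(N\ge0)$ be distinct zeros of $f'$ in $U$, of multiplicities $m_1,\dots,m_N$. There are $\omega_1,\omega_2,\omega_3\ge0$ with $\sum \omega_j=1$ and $\omega_j=0$ whenever $|p_j|<\rho$, such that
\begin{equation}\label{opt}
\sum \omega_jp_j=0,\qquad S:=\sum \omega_js_{p_j}\ \text{ vanishes at each } c_i \text{ to order at least } m_i .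
\end{equation}
\end{proposition}

\begin{proof}
\emph{The deformation.} The $p_j$ are simple, so $c_i\notin\{p_1,p_2,p_3\}$ and $f(c_i)\ne0,1$. Choose disjoint closed disks $D_i\subset U$ centered at $c_i$ that contain no $p_j$, no other zero of $f'$, and not $0$ unless $c_i=0$. Choose $\beta_i\in C_0^\infty(\operatorname{int}D_i)$ with $\beta_i=1$ near $c_i$, and polynomials $P_i$ of degree at most $m_i-1$. For small $t\ge0$ put
\[
f^t=f+t\sum_i\beta_iP_i .
\]
On the compact set $K=\bigcup_i\operatorname{supp}\nabla\beta_i\subset U\setminus\{0\}$ we have $f'\neq0$. Hence for small $t$ the map $f^t$ is locally injective near $K$, and its complex dilatation $k_t=f^t_{\bar z}/f^t_z$ satisfies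
\[
k_t=t\nu+O(t^2),\qquad \nu=\sum_i\frac{P_i\,\partial_{\bar z}\beta_i}{f'} ,
\]
uniformly. On $U\setminus K$ the function $f^t$ is holomorphic, and we put $k_t=0$ there. Extend $k_t$ to the plane by reflection in $|z|=1$, that is, by $k_t(z)=\overline{k_t(1/\bar z)}\,z^2/\bar z^2$ for $|z|>1$ (and $k_t=0$ on $|z|=1$). The reflection of $K$ is a compact subset of $\mathbb C$, because $0\notin K$, and the extension is $t$ times a fixed bounded function plus $O(t^2)$ in $L^\infty(\mathbb C)$.

Let $\Phi_t$ be the quasiconformal map with dilatation $k_t$ fixing $0,1,\infty$. The map $z\mapsto1/\overline{\Phi_t(1/\bar z)}$ has the same dilatation and fixes the same points, so it equals $\Phi_t$. Hence $\Phi_t$ preserves the unit circle, and since it fixes $0$, $\Phi_t(U)=U$.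

The function $f_t=f^t\circ\Phi_t^{-1}$ is holomorphic in $U$: near $K$ the map $f^t$ is locally quasiconformal with the dilatation of $\Phi_t$, and off $K$ the function $f^t$ is holomorphic while $\Phi_t$ is conformal. For small $t$ we have $f^t\ne0,1$ on $\bigcup D_i$, and $f^t=f$ elsewhere in $U$. So $f_t$ has the single zero $\Phi_t(a)$ and the $1$-points $\Phi_t(b_1),\Phi_t(b_2)$. They are all simple, because near each $p_j$ we have $f^t=f$ and $\Phi_t$ is conformal. Thus $f_t\in\mathcal G^*$. Here it matters that $f$ does not take the values $0$ and $1$ at its critical points. At a double $1$-point this perturbation would change the $1$-points of the function itself, so the argument does not apply to $F_5(1,2)$.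

\emph{The first variation of $\Phi_t$.} We have $\Phi_t(z)=z+t\dot\Phi(z)+o(t)$ locally uniformly, where $\dot\Phi$ is continuous, $\partial_{\bar z}\dot\Phi=\nu$ in $U$, and $\operatorname{Re}(\bar z\dot\Phi)=0$ on $|z|=1$ because $|\Phi_t|=1$ there. The function
\[
Q(z)=\frac1\pi\iint_U\Bigl[\frac{\nu(\zeta)}{z-\zeta}-\frac{\overline{\nu(\zeta)}\,z^3}{1-\bar\zeta z}\Bigr]dA(\zeta)
\]
has the same three properties on $\overline U$. Indeed, the first term is the Cauchy transform of $\nu$. The second is holomorphic near $\overline U$, since $\nu$ is supported on the compact set $K\subset U$. For $|z|=1$,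
\[
\bar z\Bigl[\frac{\nu}{z-\zeta}-\frac{\bar\nu z^3}{1-\bar\zeta z}\Bigr]=\frac{\nu}{z(z-\zeta)}-\frac{\bar\nu z^2}{1-\bar\zeta z},
\]
and the second fraction is the complex conjugate of the first. So $H=\dot\Phi-Q$ is holomorphic in $U$ by Weyl's lemma, continuous on $\overline U$, and $\operatorname{Re}(\bar zH)=0$ on $|z|=1$. Write $H=\sum_{n\ge0}H_nz^n$ and $H_n=0$ for $n<0$. Comparing Fourier coefficients in $\bar zH+z\overline H=0$ gives $H_{k+1}+\overline{H_{1-k}}=0$ for $k\ge0$. Hence $\operatorname{Re}H_1=0$, $H_2=-\overline{H_0}$, and $H_n=0$ for $n\ge3$: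
\[
H(z)=H_0+H_1z-\overline{H_0}z^2,\qquad \operatorname{Re}H_1=0 .
\]

\emph{The first variation of $|p|^2$.} For a point $p=p_j$, conjugating the second term under the real part,
\[
\operatorname{Re}(\bar pQ(p))=\operatorname{Re}\frac1\pi\iint_U\nu\, s_p\,dA .
\]
Let $D_i'$ be $D_i$ minus a small disk about $c_i$ on which $\beta_i=1$. If $g$ is holomorphic on $\bigcup D_i$, then, since $\nu=0$ on the small disks and $\beta_i=0$ near $\partial D_i$, Stokes' formula gives
\[
\frac1\pi\iint_U\nu g\,dA=\sum_i\frac1\pi\iint_{D_i'}\partial_{\bar z}\Bigl(\beta_i\frac{P_ig}{f'}\Bigr)dA=-\sum_i\operatorname{Res}_{c_i}\frac{P_ig}{f'} .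
\]
We use this with $g=s_p$. Moreover, $\operatorname{Re}(\bar pH(p))=(1-|p|^2)\operatorname{Re}(H_0\bar p)$.

Finally, for $v\in\mathbb C$ let $A_t$ be the flow of the vector field $v-\bar vz^2$. This field is tangent to $|z|=1$, since $\operatorname{Re}(\bar z(v-\bar vz^2))=\operatorname{Re}(v\bar z-\bar vz)=0$ there, and it generates automorphisms of $U$. The functions $f_t\circ A_t^{-1}$ belong to $\mathcal G^*$ and have their zero and $1$-points at $A_t\Phi_t(p_j)$. With $J=\{j:|p_j|=\rho\}$ we obtain for $j\in J$
\[
\delta_j:=\frac12\frac{d}{dt}\Big|_{0+}|A_t\Phi_t(p_j)|^2=-\operatorname{Re}\sum_i\operatorname{Res}_{c_i}\frac{P_is_{p_j}}{f'}+(1-\rho^2)\operatorname{Re}\bigl((v+H_0)\bar p_j\bigr).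
\]

\emph{Optimality.} Since $v$ is arbitrary, $v+H_0$ is an arbitrary complex number, independent of the $P_i$. So the attainable vectors $(\delta_j)_{j\in J}$ form a real linear subspace of $\mathbb R^J$. It contains no vector with all $\delta_j<0$. Otherwise, for small $t>0$, the points $A_t\Phi_t(p_j)$ with $j\in J$ would have modulus less than $\rho$, and so would those with $j\notin J$ by continuity, contrary to $\rho=m_0$. By Gordan's theorem (separation of the subspace from the open negative orthant) there are $\omega_j\ge0$, $j\in J$, not all zero, with $\sum \omega_j\delta_j=0$ on the whole subspace. Put $\omega_j=0$ for $j\notin J$ and normalize $\sum \omega_j=1$. Varying $v$ gives $\sum \omega_jp_j=0$. Varying $P_i$ over complex multiples of $(\zeta-c_i)^k$, $0\le k\le m_i-1$, gives $\operatorname{Res}_{c_i}\bigl((\zeta-c_i)^kS/f'\bigr)=0$ for these $k$. So $S/f'$, which has at $c_i$ at most a pole of order $m_i$, has no pole there; that is, $S$ vanishes at $c_i$ to order at least $m_i$.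
\end{proof}

\section{The only possible critical point}\label{zeros}

We now find the zeros of $S$ in $U$. In this section sums containing the weights extend over the $j$ with $\omega_j>0$. For these $j$ we have $|p_j|=\rho>0$ and $\bar p_j=\rho^2/p_j$, so $\sum \omega_j/p_j=0$ and
\[
s_{p_j}(\zeta)=\frac{\rho^2}{p_j(p_j-\zeta)}-\frac{\rho^6}{p_j(p_j-\rho^2\zeta)} .
\]
With
\begin{equation}\label{E}
E(x)=\sum_j\frac{\omega_j}{p_j(p_j-x)},\qquad xE(x)=\sum_j\omega_j\Bigl[\frac1{p_j-x}-\frac1{p_j}\Bigr]=\sum_j\frac{\omega_j}{p_j-x},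
\end{equation}
this gives $S(\zeta)=\rho^2\bigl[E(\zeta)-\rho^4E(\rho^2\zeta)\bigr]$. As $\rho$ is small, $S$ is essentially $\rho^2E$ near the points $p_j$, and we shall see that, when all three weights are positive, $E$ has the single zero $p_1+p_2+p_3$. For points on a circle centered at $0$ this is the orthocenter: $|b_1|=|b_2|$ makes $b_1+b_2$ perpendicular to $b_1-b_2$, so $p_1+p_2+p_3$ lies on the altitude from $a$, and likewise on the others. The exact computation follows.

\begin{proposition}\label{dichotomy}
One of the following holds.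
\begin{enumerate}
\item[(A)] $f'$ has no zero in $U$.
\item[(B)] $f'$ has exactly one zero $c$ in $U$, and it is simple; $|a|=|b_1|=|b_2|=\rho$; the triangle $ab_1b_2$ is acute; and with its orthocenter $h=a+b_1+b_2$ and $s=|h|^2$,
\begin{equation}\label{close}
s<\rho^2,\qquad |c|<\rho,\qquad |c-h|\le1.01\,\rho^3(\rho^2-s).
\end{equation}
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\omega_j$ and $S$ be as in Proposition \ref{optimality}. By $\sum \omega_jp_j=0$ and $\rho>0$ at least two weights are positive.

\emph{Exactly two positive weights.} The corresponding points have equal moduli and satisfy $\omega_ip_i+\omega_jp_j=0$, so they are $\pm p$ with weights $\frac12$. Then $E(x)=1/(p^2-x^2)$, and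
\[
S(\zeta)=\rho^2\Bigl[\frac1{p^2-\zeta^2}-\frac{\rho^4}{p^2-\rho^4\zeta^2}\Bigr]=\frac{\rho^2p^2(1-\rho^4)}{(p^2-\zeta^2)(p^2-\rho^4\zeta^2)}
\]
has no zeros.

\emph{Three positive weights.} All $|p_j|$ equal $\rho$. The $p_j$ are distinct points of a circle, hence not collinear, and $0=\sum\omega_jp_j$ is an interior point of the triangle $ab_1b_2$. As $0$ is its circumcenter, the triangle is acute. The orthocenter of an acute triangle is interior to it, so $h$ lies in $|z|<\rho$ and $s<\rho^2$. Let $\sigma_1=h,\sigma_2,\sigma_3$ be the elementary symmetric functions of the $p_j$, and $\Pi(x)=\prod(p_j-x)=\sigma_3-\sigma_2x+\sigma_1x^2-x^3$. Then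
\[
\sum_j\omega_j\prod_{k\ne j}(p_k-x)=x^2\sum \omega_j-x\sum \omega_j(\sigma_1-p_j)+\sigma_3\sum\frac{\omega_j}{p_j}=x^2-\sigma_1x ,
\]
so $E(x)=(x-\sigma_1)/\Pi(x)$ by \eqref{E}. Hence $S(\zeta)=\rho^2R(\zeta)/(\Pi(\zeta)\Pi(\rho^2\zeta))$ with
\[
R(\zeta)=(\zeta-\sigma_1)\Pi(\rho^2\zeta)-\rho^4(\rho^2\zeta-\sigma_1)\Pi(\zeta).
\]
In $U$ the denominator vanishes only at the $p_j$ (the zeros of $\Pi(\rho^2\zeta)$ have modulus $1/\rho$). The zeros there are simple, and $S$ has poles there, so $R(p_j)\ne0$. Thus $S$ and $R$ have the same zeros in $U$, with multiplicity. The two products in $R$ expand as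
\begin{align*}
(\zeta-\sigma_1)\Pi(\rho^2\zeta)={}&-\rho^6\zeta^4+(\rho^4+\rho^6)\sigma_1\zeta^3-(\rho^2\sigma_2+\rho^4\sigma_1^2)\zeta^2\\&+(\sigma_3+\rho^2\sigma_1\sigma_2)\zeta-\sigma_1\sigma_3,\\
\rho^4(\rho^2\zeta-\sigma_1)\Pi(\zeta)={}&-\rho^6\zeta^4+(\rho^4+\rho^6)\sigma_1\zeta^3-(\rho^6\sigma_2+\rho^4\sigma_1^2)\zeta^2\\&+(\rho^6\sigma_3+\rho^4\sigma_1\sigma_2)\zeta-\rho^4\sigma_1\sigma_3 .
\end{align*}
The terms in $\zeta^4$ and $\zeta^3$ cancel, and
\[
R(\zeta)=-\rho^2\sigma_2(1-\rho^4)\zeta^2+\bigl[\sigma_3(1-\rho^6)+\rho^2\sigma_1\sigma_2(1-\rho^2)\bigr]\zeta-\sigma_1\sigma_3(1-\rho^4).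
\]
Since $\bar\sigma_1=\rho^2\sum1/p_j=\rho^2\sigma_2/\sigma_3$, dividing by $\sigma_3(1-\rho^2)$ turns $R(\zeta)=0$ into
\[
-(1+\rho^2)\bar\sigma_1\zeta^2+(1+\rho^2+\rho^4+s)\zeta-(1+\rho^2)\sigma_1=0 .
\]
If $\sigma_1=0$, the only zero is $\zeta=0=h$, and it is simple. If $\sigma_1\ne0$, put $\zeta=x\sigma_1$. The equation becomes
\[
q(x):=(1+\rho^2)s\,x^2-(1+\rho^2+\rho^4+s)x+(1+\rho^2)=0 .
\]
Here $q(0)>0$ and $q(1)=-\rho^2(\rho^2-s)<0$. So the roots satisfy $0<x_1<1<x_2$ and $x_1x_2=1/s$. Since $|x_1\sigma_1|<|\sigma_1|<\rho<1$ and $|x_2\sigma_1|=1/|x_1\sigma_1|>1$, there is exactly one zero in $U$, namely $x_1\sigma_1$, and it is simple. For $x\in[x_1,1]$,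
\[
q'(x)\le q'(1)=s(1+2\rho^2)-(1+\rho^2+\rho^4)\le-(1-\rho^4).
\]
Integrating from $x_1$ to $1$ we find $(1-x_1)(1-\rho^4)\le-q(1)=\rho^2(\rho^2-s)$, so
\[
|x_1\sigma_1-\sigma_1|=(1-x_1)\sqrt s\le\rho\cdot\frac{\rho^2(\rho^2-s)}{1-\rho^4}\le1.01\,\rho^3(\rho^2-s).
\]

\emph{Conclusion.} In every case $S$ has at most one zero in $U$, counted with multiplicity; a zero exists only in the three-weight case and then satisfies \eqref{close}. Suppose $f'$ has a zero in $U$. Proposition \ref{optimality}, applied to this zero alone, shows that it is simple and that all of (B) holds except perhaps uniqueness. Applied jointly to two different zeros of $f'$, the proposition would give two zeros of one function $S$, which is impossible.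
\end{proof}

\section{Acute triangles}\label{acute}

In case (B) we need the position of $b_1,b_2$ relative to $a$ and $h$, and the defect $\rho^2-s$ in terms of it. Assume (B). Put $\ell=|a-h|=|b_1+b_2|$, which is positive since the angle at $a$ is not right, and write $h=a-\ell e^{i\psi}$. The altitude from $a$ has direction $e^{i\psi}$. Let $d=a-\xi e^{i\psi}$ be its foot on $[b_1,b_2]$. Points of the line $b_1b_2$ are
\begin{equation}\label{coord}
z=a+e^{i\psi}(-\xi+iy),\qquad y\in\mathbb R .
\end{equation}
In an acute triangle the feet of the altitudes are interior points of the sides, and $h$ is an interior point of the triangle. So $h$ lies strictly between $a$ and $d$, that is, $0<\ell<\xi$, and after relabeling $b_1,b_2$ correspond to $y=\eta_1$ and $y=-\eta_2$ with $\eta_1,\eta_2>0$ (Figure \ref{fig}).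

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\draw (0,0) circle (2);
\draw[thick] (1.936,0.5)--(-0.8,1.833)--(-0.8,-1.833)--cycle;
\draw[dashed] (1.936,0.5)--(-1.936,0.5);
\fill (1.936,0.5) circle (0.035) node[right] {$a$};
\fill (-0.8,1.833) circle (0.035) node[above left] {$b_1$};
\fill (-0.8,-1.833) circle (0.035) node[below left] {$b_2$};
\fill (0.336,0.5) circle (0.035) node[below] {$h$};
\fill (-0.8,0.5) circle (0.035) node[below right] {$d$};
\fill (-1.936,0.5) circle (0.035) node[left] {$h^*$};
\fill (0,0) circle (0.025) node[below] {$0$};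
\node at (1.1,0.65) {$\ell$};
\node at (-0.25,0.66) {$\xi-\ell$};
\node at (-1.35,0.66) {$\xi-\ell$};
\node[left] at (-0.8,1.2) {$\eta_1$};
\node[left] at (-0.8,-0.8) {$\eta_2$};
\end{tikzpicture}
\caption{An acute triangle $ab_1b_2$ inscribed in $|z|=\rho$, drawn with $\psi=0$. The altitude from $a$ passes through the orthocenter $h$ and the foot $d$, and it meets the circle again at $h^*$. The lengths are $|a-h|=\ell$, $|a-d|=\xi$, $|d-h|=|d-h^*|=\xi-\ell$, $|b_1-d|=\eta_1$, $|b_2-d|=\eta_2$, and $\xi(\xi-\ell)=\eta_1\eta_2$.}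
\label{fig}
\end{figure}

\begin{lemma}\label{triangle}
Put $\kappa=\eta_1\eta_2>0$. Then
\begin{equation}\label{kappa}
\xi(\xi-\ell)=\kappa,\qquad \rho^2-s=\frac{2\ell\kappa}\xi .
\end{equation}
Moreover, for all $z\in[b_1,b_2]$, written as in \eqref{coord},
\begin{gather}
|h-c|\,|z-a|\le2\cdot10^{-6}\kappa,\qquad |z-c|\le(1+10^{-6})\sqrt{\kappa+y^2},\label{small1}\\
|z-c|\le(1+2\cdot10^{-6})|z-a| .\label{small2}
\end{gather}
\end{lemma}

\begin{proof}
The vector $b_1-h=e^{i\psi}(-(\xi-\ell)+i\eta_1)$ is orthogonal to $b_2-a=e^{i\psi}(-\xi-i\eta_2)$, so $\xi(\xi-\ell)-\eta_1\eta_2=0$. Let the altitude meet the circle again at $h^*$. By intersecting chords at $d$, $|d-h^*|=\kappa/\xi=\xi-\ell$. The power of $h$ is therefore $\rho^2-s=|h-a|\,|h-h^*|=\ell\cdot2(\xi-\ell)=2\ell\kappa/\xi$.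

By \eqref{close}, \eqref{kappa} and $\ell<\xi$,
\[
|h-c|\le2.02\,\rho^3\,\frac{\ell\kappa}\xi\le2.02\,\rho^3\kappa .
\]
We also have $\sqrt\kappa\le(\eta_1+\eta_2)/2=|b_1-b_2|/2\le\rho$ and $\rho^4<4.1\cdot10^{-7}$. For $z\in[b_1,b_2]$, $|z-a|^2=\xi^2+y^2\ge\xi^2\ge\kappa$ and $|z-a|\le2\rho$, so $\kappa\le|z-a|^2\le2\rho|z-a|$. Hence
\begin{align*}
|h-c|\,|z-a|&\le4.04\,\rho^4\kappa\le2\cdot10^{-6}\kappa,\\
|h-c|&\le2.02\,\rho^4\sqrt\kappa\le10^{-6}\sqrt\kappa,\\
|h-c|&\le4.04\,\rho^4|z-a|\le2\cdot10^{-6}|z-a| .
\end{align*}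
Finally $|z-h|^2=(\xi-\ell)^2+y^2$. This is at most $\kappa+y^2$, since $(\xi-\ell)^2\le\xi(\xi-\ell)$, and at most $\xi^2+y^2=|z-a|^2$. Adding $|h-c|$ to $|z-h|$ gives the remaining inequalities.
\end{proof}

\section{Growth of the logarithmic derivative}

From here on, minimality of $f$ enters only through Proposition \ref{dichotomy}; otherwise we use only $f\in\mathcal G$ and $\rho<\rho_0=0.0253$. The information comes from the ring $\rho_0<|z|<1$, in which $f$ omits $0$ and $1$.

Let $\Lambda=\log(1/\rho_0)=3.67695\ldots$, so $\pi/\Lambda=0.85440\ldots$, and for $\rho_0<r<1$ put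
\[
B=B(r)=\frac{\pi/\Lambda}{\sin(\pi\log(1/r)/\Lambda)} .
\]
Rounded up,
\[
B(0.5)<1.5310,\qquad B(0.45)<1.3552,\qquad B(0.3)<0.9980 .
\]

\begin{lemma}\label{growth}
For every $r\in(\rho_0,1)$ there is $\theta_0$ such that
\begin{equation}\label{gr}
\Bigl|\frac{f'}f(re^{i\theta})\Bigr|\le\frac Br\,C_0\,e^{B|\theta-\theta_0|},\qquad |\theta-\theta_0|\le\pi .
\end{equation}
\end{lemma}

\begin{proof}
The logarithm maps the universal covering of the ring onto a strip of width $\Lambda$, whose density at distance $x$ from the boundary is $(\pi/\Lambda)/\sin(\pi x/\Lambda)$. So the ring has density $B/r$ on $|z|=r$, and Schwarz--Pick together with \eqref{landau} gives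
\[
\Bigl|\frac{f'}f\Bigr|\le\frac Br\,Y,\qquad Y=\bigl|\log|f|\bigr|+C_0,\qquad |z|=r .
\]
Some point $re^{i\theta_0}$ has $|f|=1$. Indeed, if $|f|<1$ on the whole circle, there are no $1$-points inside. If $|f|>1$ on the whole circle, Rouch\'e's theorem gives equally many zeros and $1$-points inside. Both are false. As a function of $\theta$, $Y$ is Lipschitz with $|dY/d\theta|\le r|f'/f|\le BY$ almost everywhere, and $Y(\theta_0)=C_0$. Hence $Y\le C_0e^{B|\theta-\theta_0|}$.
\end{proof}

Recall $\varphi(z)=(z-a)f'(z)/f(z)$. As $a$ is the only zero of $f$ and it is simple, $\varphi$ is holomorphic in $U$, $\varphi(a)=1$, and its zeros are exactly those of $f'$, with multiplicity.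

\section{There is a critical point}\label{nocrit}

If $f'$ has no zero, $\log\varphi$ is holomorphic, and \eqref{gr} bounds its real part from above on a circle. As $\varphi(a)=1$, its imaginary part is then small near $a$, and $\log f$ is an injective function of $\log(z-a)$ there. This separates $b_1$ from $b_2$.

\begin{proposition}\label{noA}
Alternative (A) of Proposition \ref{dichotomy} does not hold.
\end{proposition}

\begin{proof}
Suppose $f'\ne0$ in $U$. Let $L=\log\varphi$, $L(a)=0$. On $|z|=r=\frac12$, by \eqref{gr} and $|z-a|<0.5253$,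
\[
\operatorname{Re}L\le\log\frac{0.5253\cdot1.5310\cdot4.3769}{0.5}+1.5310\,\pi<1.952+4.810<6.77 .
\]
So $G=6.77-L$ has positive real part in $|z|<\frac12$, and $G(a)=6.77$. For $|z-a|<2\rho_0$ we have $|z|<3\rho_0$, so
\[
\tau(z,a)\le\frac{0.5\cdot0.0506}{0.25-0.0253\cdot0.0759}<0.10199,\qquad \frac{2\tau}{1-\tau^2}<0.2062 .
\]
By Lemma \ref{harnack}, $|\operatorname{Im}L|<6.77\cdot0.2062<1.40<\pi/2$, and therefore $\operatorname{Re}\varphi>0$ in $|z-a|<2\rho_0$.

Let $F(W)=\log f(a+e^W)$ in the half-plane $\operatorname{Re}W<\log(2\rho_0)$. A holomorphic branch exists since $a$ is the only zero of $f$. Then $F'(W)=\varphi(a+e^W)$ has positive real part in a convex domain, so $F$ is injective (Noshiro--Warschawski). Since the zero $a$ is simple, $F(W+2\pi i)=F(W)+2\pi i$. As $0<|b_j-a|\le2\rho<2\rho_0$, we can write $b_j=a+e^{W_j}$ with $W_j$ in the half-plane. From $f(b_1)=f(b_2)$ we get $F(W_1)=F(W_2)+2\pi in=F(W_2+2\pi in)$ for some integer $n$. Hence $W_1=W_2+2\pi in$ and $b_1=b_2$, a contradiction.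
\end{proof}

\section{One critical point is impossible}\label{onecrit}

\begin{proposition}\label{noB}
Alternative (B) of Proposition \ref{dichotomy} does not hold.
\end{proposition}

The rest of this section is the proof. Assume (B). Factor out the zero of $\varphi$ (note that $c\ne a$, since the zero $a$ of $f$ is simple):
\begin{equation}\label{chi}
\varphi(z)=\frac{z-c}{a-c}\,e^{\chi(z)},\qquad \chi\ \text{holomorphic in }U,\quad \chi(a)=0 .
\end{equation}
The model of Section \ref{model} is the case $\chi\equiv0$, $c=h$. We have to show that $\chi$ varies so little on $[b_1,b_2]$ that the conclusion survives. Put $\ell'=|a-c|$; by \eqref{close}, $0<\ell'<2\rho<2\rho_0$. Let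
\[
X=\frac{\ell'}{2\rho_0}\in(0,1).
\]

\subsection*{A function with nonnegative real part}
Let $r\in(\rho_0,1)$. On $|z|=r$ we have $|z-a|\le r+\rho_0$ and $|z-c|\ge r-\rho_0$, so by \eqref{gr}
\begin{equation}\label{alpha}
\operatorname{Re}\chi\le\alpha+\log X+B|\theta-\theta_0|,\qquad \alpha=\log\Bigl[\frac{r+\rho_0}{r-\rho_0}\cdot\frac{2\rho_0}r\,BC_0\Bigr].
\end{equation}
From the Fourier series of $|\theta|$ on $[-\pi,\pi]$, the harmonic extension of $|\theta-\theta_0|$ to $|z|<r$ is $\operatorname{Re}\mathcal V$ with
\[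
\mathcal V(z)=\frac\pi2-\frac4\pi\sum_{k\text{ odd}}\frac{(ze^{-i\theta_0}/r)^k}{k^2} ,
\]
where $k$ runs over the positive odd integers. By the maximum principle the function
\[
G=\alpha+\log X+B\mathcal V-\chi\qquad\text{satisfies}\qquad \operatorname{Re}G\ge0\quad\text{in }|z|<r .
\]
We shall use the two radii $r=0.3$ and $r=0.45$: the smaller one for bounding $\operatorname{Re}\chi$, the larger one for bounding $\operatorname{Im}\chi$. In $|z|\le\rho_0$, with $t=\rho_0/r$,
\[
|\mathcal V'|\le\frac4{\pi r}\sum_{k\text{ odd}}\frac{t^{k-1}}k\le\frac4{\pi r}\Bigl(1+\frac{t^2}{3(1-t^2)}\Bigr)\le v_r,\qquad v_{0.3}=4.2544,\quad v_{0.45}=2.8326 .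
\]
Since $\chi(a)=0$ and $\operatorname{Re}\mathcal V(a)\le\frac\pi2+v_r\rho_0$, the number $g_a:=\operatorname{Re}G(a)$ satisfies
\begin{equation}\label{ga}
0\le g_a=\alpha+\log X+B\operatorname{Re}\mathcal V(a)\le U_r+\log X,\qquad U_r=\alpha+B\Bigl(\frac\pi2+v_r\rho_0\Bigr).
\end{equation}
In particular $\log X\ge-U_r$: the critical point cannot be too close to the zero.

\subsection*{The integer $k$ is zero} Let $r=0.3$. Then
\[
\alpha\le\log\Bigl[\frac{0.3253}{0.2747}\cdot\frac{0.0506}{0.3}\cdot0.9980\cdot4.3769\Bigr]<-0.1364,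
\]
and $U_{0.3}<-0.1364+0.9980\,(1.5708+0.1077)<1.54$. So \eqref{ga} gives $X\ge e^{-1.54}$.

Since $f(b_1)=f(b_2)=1$ and $a\notin[b_1,b_2]$, we have $\int_{[b_2,b_1]}(f'/f)\,dz=2\pi ik$ with an integer $k$. For $z\in[b_1,b_2]$,
\[
\tau(z,a)\le\frac{0.3\cdot0.0506}{0.09-\rho_0^2}<0.1699,\qquad \frac{2\tau}{1+\tau}<0.2905 .
\]
By the definitions of $G$ and $g_a$, $\operatorname{Re}\chi(z)=B\operatorname{Re}(\mathcal V(z)-\mathcal V(a))+g_a-\operatorname{Re}G(z)$. Lemma \ref{harnack} gives $\operatorname{Re}G(z)\ge g_a\frac{1-\tau}{1+\tau}$, hence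
\begin{align*}
\operatorname{Re}\chi(z)&\le g_a\frac{2\tau}{1+\tau}+B\,v_{0.3}\,|z-a|\\
&\le0.2905\,(1.54+\log X)+0.2149\le0.6623+0.2905\log X .
\end{align*}
By \eqref{chi} and \eqref{small2},
\[
\Bigl|\frac{f'}f\Bigr|=\frac{|z-c|}{|z-a|\,\ell'}\,e^{\operatorname{Re}\chi}\le(1+2\cdot10^{-6})\frac{e^{\operatorname{Re}\chi}}{\ell'} .
\]
Since $|b_1-b_2|\le2\rho_0$ and $\ell'=2\rho_0X$,
\[
2\pi|k|\le(1+2\cdot10^{-6})\,e^{0.6623}X^{-0.7095}\le(1+2\cdot10^{-6})\,e^{0.6623+0.7095\cdot1.54}<5.8<2\pi .
\]
Hence $k=0$. Inserting \eqref{chi} and dropping constant factors, we get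
\begin{equation}\label{zero}
\int_{[b_2,b_1]}\frac{z-c}{z-a}\,e^{\chi(z)-\chi(c)}\,dz=0 .
\end{equation}

\subsection*{The argument of the perturbing factor} Let $r=0.45$. Then
\[
\alpha\le\log\Bigl[\frac{0.4753}{0.4247}\cdot\frac{0.0506}{0.45}\cdot1.3552\cdot4.3769\Bigr]<-0.2924,
\]
and $U_{0.45}<-0.2924+1.3552\,(1.5708+0.0717)<1.934$. As $X<1$, $g_a\le1.934$. For two points of $|z|\le\rho$ at distance $\delta\le2\rho_0$,
\[
\tau\le\frac{0.45\,\delta}{0.2025-\rho_0^2}\le2.2293\,\delta\le0.11281 .
\]
By Lemma \ref{harnack}, first with the pair $a,c$ and then with $z,c$, for $z\in[b_1,b_2]$: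
\begin{gather*}
\operatorname{Re}G(c)\le1.934\cdot\frac{1.11281}{0.88719}<2.4259,\\
|\operatorname{Im}(G(z)-G(c))|\le\frac{2.4259\cdot4.4586}{0.9872}\,|z-c|\le10.957\,|z-c| ,
\end{gather*}
while $B|\mathcal V(z)-\mathcal V(c)|\le1.3552\cdot2.8326\,|z-c|\le3.839\,|z-c|$. Since $\chi-B\mathcal V+G$ is constant, $T(z):=\operatorname{Im}(\chi(z)-\chi(c))$ satisfies
\[
|T(z)|\le14.80\,|z-c|\le14.80\cdot0.0506<0.749,\qquad z\in[b_1,b_2].
\]
As $\tan x/x$ increases on $(0,\pi/2)$ and $\tan(0.749)/0.749<1.2414$, we have
\begin{equation}\label{tan}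
\tan|T(z)|\le18.38\,|z-c|,\qquad \cos T(z)>0.73 .
\end{equation}

\subsection*{The sign of the integrand} For $z\in[b_1,b_2]$ as in \eqref{coord} we have $z-h=e^{i\psi}(-(\xi-\ell)+iy)$, and by $\xi(\xi-\ell)=\kappa$
\begin{equation}\label{ratio}
\frac{z-h}{z-a}=\frac{-(\xi-\ell)+iy}{-\xi+iy}=\frac{\kappa+y^2-i\ell y}{\xi^2+y^2},\qquad \xi^2+y^2=|z-a|^2 .
\end{equation}
The real part is positive for every acute triangle; with $\chi\equiv0$ and $c=h$ this already contradicts \eqref{zero}. The danger is that a rotation by $T$ lets the imaginary part $-\ell y$ interfere. But $\ell\le2\rho$ is small, and $T$ is small where $y$ and $\kappa$ are. Precisely, write $\frac{z-c}{z-a}=\frac{z-h}{z-a}+\frac{h-c}{z-a}$ and use \eqref{small1}, \eqref{tan}, $|y|\le\sqrt{\kappa+y^2}$ and $\ell\le2\rho<0.0506$: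
\begin{align*}
(\xi^2+y^2)\,&e^{-\operatorname{Re}(\chi(z)-\chi(c))}\operatorname{Re}\Bigl[\frac{z-c}{z-a}e^{\chi(z)-\chi(c)}\Bigr]\\
&\ge(\kappa+y^2)\cos T-\ell|y|\,|\sin T|-|h-c|\,|z-a|\\
&\ge\cos T\Bigl[(\kappa+y^2)-\ell|y|\cdot18.38\,(1+10^{-6})\sqrt{\kappa+y^2}\Bigr]-2\cdot10^{-6}\kappa\\
&\ge(\kappa+y^2)\bigl[(1-0.9301)\cos T-2\cdot10^{-6}\bigr]>0 ,
\end{align*}
because $0.0506\cdot18.38\,(1+10^{-6})<0.9301$ and $\cos T>0.73$. On the segment $dz=ie^{i\psi}dy$ has constant direction. So the integral in \eqref{zero} is a nonzero constant times a number with positive real part, a contradiction. This proves Proposition \ref{noB}. $\qquad\square$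

\medskip
Propositions \ref{dichotomy}, \ref{noA} and \ref{noB} together prove Proposition \ref{claim}, and with it part (1) of Theorem \ref{main}, as explained in Section \ref{exist}.

\section{Sharpness and the invariant form}\label{end}

\begin{proof}[Proof of Theorem \ref{main}, parts (2)--(4)]
\emph{Part (2).} Let $f_0\in F_5(1,2)$ with $\rho(f_0)=\mu$, and let $\mu<r<1$. On $|z|=r$ we have $f_0\ne0,1$. By Rouch\'e's theorem, for small $\varepsilon\ne0$ the function $f_0+\varepsilon$ has in $|z|<r$ one zero and two $1$-points, counted with multiplicity, and they tend to those of $f_0$ as $\varepsilon\to0$. The $1$-points solve $f_0-1=-\varepsilon$ near the double $1$-point $b$ of $f_0$. They differ from $b$, and $f_0'\ne0$ in a punctured neighborhood of $b$. So they are simple, hence distinct. In all of $U$ the function $f_0+\varepsilon$ could have further zeros or $1$-points near the boundary; for this reason we rescale. The function $g(z)=f_0(rz)+\varepsilon$ belongs to $\mathcal G$, and $\rho(g)\le(\mu+o(1))/r$ as $\varepsilon\to0$. Letting $\varepsilon\to0$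 and then $r\to1$ we get $\inf_{\mathcal G}\rho\le\mu$. By part (1) the infimum equals $\mu$ and is not attained in $\mathcal G$.

\emph{Part (3).} The indices are the numbers of zeros and of $1$-points, with multiplicity. If they are $1$ and $2$ in some order, then $f$ or $1-f$ belongs to $\mathcal G^*=\mathcal G\cup F_5(1,2)$. By part (1) and the definition of $\mu$, $\rho(f)\ge\mu$, with equality only if $f$ or $1-f$ is in $F_5(1,2)$, that is, $f\in F_5(1,2)\cup F_5(2,1)$.

\emph{Part (4).} If $\Theta$ is an automorphism of $U$, then $f\circ\Theta$ belongs to $\mathcal G^*$ or to $\mathcal G$ whenever $f$ does. Let a closed hyperbolic disk contain the zero and the $1$-points of $f$, and choose $\Theta$ carrying $0$ to its hyperbolic center. The preimage of the disk under $\Theta$ is $\{|z|\le\rho'\}$, with the same hyperbolic radius, and $\rho(f\circ\Theta)\le\rho'$. We have $\rho(f\circ\Theta)\ge\mu$ if $f\in\mathcal G^*$, and $\rho(f\circ\Theta)>\mu$ if $f\in\mathcal G$. So $\rho'\ge\mu$, respectively $\rho'>\mu$.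
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ahlfors} Ahlfors, \emph{Lectures on Quasiconformal Mappings}, Ch.~V.

\bibitem{talk} \emph{Goldberg's Constants}, \texttt{http://www.math.purdue.edu/\~{}eremenko/dvi/gold-talk.pdf}.

\bibitem{Hempel} Hempel, J. London Math. Soc. (2) \textbf{20} (1979), 435--445.

\end{thebibliography}
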